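\title{Meromorphic functions that share infinitely many finite sets}

\begin{abstract}
Two meromorphic functions $p,q$ on $\mathbb{C}$ share a subset $S$ of the Riemann sphere if $p^{-1}(S)=q^{-1}(S)$. We prove that if nonconstant $p$ and $q$ share infinitely many finite sets, then $g\circ p=g\circ q$ for some nonconstant rational function $g$. An auxiliary polynomial and the Second Main Theorem show that six disjoint shared sets force $p$ and $q$ to be algebraically dependent. Dependent functions factor through a compact Riemann surface, and there $g$ arises as a quotient of two logarithmic derivatives. The same method treats different sets for $p$ and $q$, and finitely many sets shared with multiplicities.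
\end{abstract}

\section{Shared sets and the main results}\label{sec:intro}

Let $\mathbb{C}_\infty=\mathbb{C}\cup\{\infty\}$ be the Riemann sphere and $\mathcal{M}(\mathbb{C})$ the field of meromorphic functions on $\mathbb{C}$, each regarded as a map $\mathbb{C}\to\mathbb{C}_\infty$. Nonconstant rational functions $g\in\mathbb{C}(x)\setminus\mathbb{C}$ are regarded as maps $\mathbb{C}_\infty\to\mathbb{C}_\infty$. For nonconstant $p\in\mathcal{M}(\mathbb{C})$, the \emph{local degree} $e_p(z)$ is the order of the zero of $p-p(z)$ at $z$, or the order of the pole if $p(z)=\infty$.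

\begin{definition}
Nonconstant $p,q\in\mathcal{M}(\mathbb{C})$ \emph{share $S\subseteq\mathbb{C}_\infty$ IM} (ignoring multiplicities) if $p^{-1}(S)=q^{-1}(S)$ as sets. They \emph{share $S$ CM} (counting multiplicities) if in addition $e_p(z)=e_q(z)$ at every point $z$ of this set.
\end{definition}

Without qualification, ``share'' means IM. Geometrically, $S$ is shared when the curve $z\mapsto(p(z),q(z))$ meets the lines $\{s\}\times\mathbb{C}_\infty$ and $\mathbb{C}_\infty\times\{s\}$, $s\in S$, only at points of the grid $S\times S$.

There is one evident source of shared finite sets. If $g\circ p=g\circ q$ with $g\in\mathbb{C}(x)\setminus\mathbb{C}$, then for every $c\in\mathbb{C}_\infty$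
\begin{equation}\label{eq:converse}
p^{-1}(g^{-1}(c))=(g\circ p)^{-1}(c)=(g\circ q)^{-1}(c)=q^{-1}(g^{-1}(c)),
\end{equation}
so $p$ and $q$ share all fibers of $g$. These fibers are finite, nonempty and pairwise disjoint, and they cover the sphere.

\begin{example}\label{ex:first}
(a) The functions $p$ and $-p$ share the sets $\{a,-a\}$, with $g=x^2$.

(b) Let $p=\cos z$, $q=\cos(z+2\pi/3)$ and $g=4x^3-3x$. Then $g\circ p=\cos 3z=g\circ q$. Here $q$ is not a function of $p$, because $p$ is even and $q$ is not.

(c) The functions $p=z$ and $q=2z$ share only the subsets of $\{0,\infty\}$ among finite sets: if $S$ is shared and $s\in S\setminus\{0,\infty\}$, then $2^ns\in S$ for all $n\ge0$. By \eqref{eq:converse}, no $g$ exists.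
\end{example}

These examples suggest the following problem, posed as Question~1.9 in \cite{preimages}.

\begin{quote}
\emph{If nonconstant $p,q\in\mathcal{M}(\mathbb{C})$ share IM infinitely many finite subsets of $\mathbb{C}_\infty$, must there be some $g\in\mathbb{C}(x)\setminus\mathbb{C}$ with $g\circ p=g\circ q$?}
\end{quote}

One would guess yes, since each shared set is a strong condition on the curve $(p,q)$. There is also room for doubt. The conclusion produces shared sets of size at most $\deg g$, while the hypothesis bounds neither the sizes of the sets nor any multiplicity; and three shared points need not impose any algebraic relation at all (Example~\ref{ex:three}). The answer is yes.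

\begin{theorem}\label{thm:main}
If nonconstant $p,q\in\mathcal{M}(\mathbb{C})$ share IM infinitely many finite subsets of $\mathbb{C}_\infty$, then $g\circ p=g\circ q$ for some $g\in\mathbb{C}(x)\setminus\mathbb{C}$.
\end{theorem}

Together with \eqref{eq:converse} this gives a dichotomy: either $p,q$ share only finitely many finite sets, or every point of $\mathbb{C}_\infty$ lies in a shared finite set.

The method does not need the same set on both sides. For $p=e^{2z}$ and $q=e^{3z}$ we have $p^3=q^2$, but $g\circ p=g\circ q$ would give $g(t^2)=g(t^3)$, which is impossible by degrees. Such pairs are described by the next theorem.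

\begin{theorem}\label{thm:different}
Let $p,q\in\mathcal{M}(\mathbb{C})$ be nonconstant. The following are equivalent.
\begin{itemize}
\item[(a)] There are finite sets $S_i,T_i\subset\mathbb{C}_\infty$ $(i\ge1)$ with $p^{-1}(S_i)=q^{-1}(T_i)$ such that the sets $p^{-1}(S_i)$ are infinitely many distinct subsets of $\mathbb{C}$.
\item[(b)] $f\circ p=g\circ q$ for some $f,g\in\mathbb{C}(x)\setminus\mathbb{C}$.
\end{itemize}
\end{theorem}

Finitely many sets already give algebraic dependence, and with multiplicities they give the full conclusion.

\begin{theorem}\label{thm:finite}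
Let nonconstant $p,q\in\mathcal{M}(\mathbb{C})$ share IM $n$ pairwise disjoint nonempty finite sets. Then $p,q$ are algebraically dependent over $\mathbb{C}$ if any one of the following holds:
\begin{itemize}
\item[(i)] $n\ge6$;
\item[(ii)] $n\ge5$ and at most three of the sets are singletons;
\item[(iii)] $n\ge4$ and none of the sets is a singleton.
\end{itemize}
There are algebraically independent $p,q$ that share three disjoint nonempty finite sets, even CM.
\end{theorem}

\begin{theorem}\label{thm:cm}
If nonconstant $p,q\in\mathcal{M}(\mathbb{C})$ share CM five pairwise disjoint nonempty finite sets, or four such sets none of which is a singleton, then $g\circ p=g\circ q$ for some $g\in\mathbb{C}(x)\setminus\mathbb{C}$. Three disjoint sets do not suffice.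
\end{theorem}

We do not claim that the numbers $6$ and $5$ are optimal.

If $g=A/B$ is nonconstant and $g\circ p=g\circ q$, then the nonzero polynomial $A(x)B(y)-A(y)B(x)$ vanishes at $(p,q)$. So algebraic dependence is necessary for the conclusion of Theorem~\ref{thm:main}, and it is the first goal. Section~\ref{sec:aux} reaches it: a polynomial $F(x,y)$ that vanishes to high order on the grids $S_i\times S_i$ gives $F(p,q)$ more zeros than its growth allows. Section~\ref{sec:curve} replaces dependent $p,q$ by meromorphic functions on a compact Riemann surface and shared sets by equalities of divisors. Section~\ref{sec:log} builds $g$ from two such equalities. Sections~\ref{sec:infinite} and~\ref{sec:cm} assemble the proofs.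

\section{Background}\label{sec:background}

\subsection{Nevanlinna theory}
Let $f\in\mathcal{M}(\mathbb{C})$ be nonconstant and $r\ge1$. For $|z|\le r$ put $\lambda_r(z)=\log(r/|z|)$ if $z\ne0$ and $\lambda_r(0)=\log r$; these weights are nonnegative. For $a\in\mathbb{C}_\infty$ the counting function and the truncated counting function are
\[
N(r,a,f)=\sum_{f(z)=a,\ |z|\le r}e_f(z)\lambda_r(z),\qquad
\overline N(r,a,f)=\sum_{f(z)=a,\ |z|\le r}\lambda_r(z).
\]
With $\log^+t=\max(\log t,0)$, put
\[
m(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\theta})|\,d\theta,\qquad T(r,f)=m(r,f)+N(r,\infty,f).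
\]
The characteristic $T(r,f)$ measures the growth of $f$; it is nonnegative and tends to infinity with $r$. For a finite set $S$ let $\overline N(r,S,f)=\sum_{a\in S}\overline N(r,a,f)$. This sum depends only on the set $f^{-1}(S)$, so
\begin{equation}\label{eq:share}
p^{-1}(S)=q^{-1}(T)\quad\text{implies}\quad\overline N(r,S,p)=\overline N(r,T,q).
\end{equation}
A function is \emph{transcendental} if it is not rational. An \emph{exceptional set} is a subset of $[1,\infty)$ of finite Lebesgue measure. A finite union of exceptional sets is exceptional and has unbounded complement. We use three standard facts; see Hayman \cite{hayman}.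

\begin{itemize}
\item \emph{First Main Theorem.} $\overline N(r,a,f)\le N(r,a,f)\le T(r,f)+O(1)$ for each $a$.
\item \emph{Second Main Theorem.} If $f$ is transcendental and $S\subset\mathbb{C}$ is finite, then $(|S|-2)\,T(r,f)\le\overline N(r,S,f)+o(T(r,f))$ as $r\to\infty$ off an exceptional set.
\item \emph{Big Picard theorem.} A transcendental $f$ takes all but at most two values of $\mathbb{C}_\infty$ infinitely often.
\end{itemize}

The two main theorems say that each value is taken at most $T$ times, and that the total shortfall over any finite set of values is at most $2T$. With weights, the worst case is that the whole shortfall falls on the heaviest values.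

\begin{lemma}\label{lem:weighted}
Let $f$ be transcendental, $S\subset\mathbb{C}$ finite, and $0\le\mu_s\le\mu$ for $s\in S$. Then, as $r\to\infty$ off an exceptional set,
\[
\sum_{s\in S}\mu_s\overline N(r,s,f)\ge\Big(\sum_{s\in S}\mu_s-2\mu\Big)T(r,f)-o(T(r,f)).
\]
\end{lemma}

\begin{proof}
Put $d_s(r)=T(r,f)-\overline N(r,s,f)$. The First Main Theorem gives $d_s\ge-O(1)$, hence $\mu_sd_s=\mu d_s-(\mu-\mu_s)d_s\le\mu d_s+O(1)$. The Second Main Theorem gives $\sum_sd_s\le2T+o(T)$. So $\sum_s\mu_sd_s\le2\mu T+o(T)$, which is the claim.
\end{proof}

The next lemma lets us assume transcendence whenever dependence is to be proved.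

\begin{lemma}\label{lem:type}
Let $p,q\in\mathcal{M}(\mathbb{C})$ be nonconstant with $p^{-1}(S)=q^{-1}(T)$, where $S,T\subset\mathbb{C}_\infty$ are finite and $|S|,|T|\ge3$. Then either $p,q$ are both transcendental, or they are both rational and algebraically dependent.
\end{lemma}

\begin{proof}
The preimage of a finite set under a nonconstant rational function is finite. The preimage of a set with at least three points under a transcendental function is infinite, by the Big Picard theorem. So the mixed case cannot occur. Two rational functions are dependent because $\mathbb{C}(z)$ has transcendence degree $1$.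
\end{proof}

\subsection{Divisors on compact Riemann surfaces}
Let $X$ be a compact connected Riemann surface. A \emph{divisor} is a finite sum $\sum n_x(x)$ with $x\in X$ and $n_x\in\mathbb{Z}$, and its degree is $\sum n_x$. For a finite set $S$ write $[S]=\sum_{s\in S}(s)$. A nonzero meromorphic function $\gamma$ on $X$ has a divisor $\operatorname{div}\gamma$ of zeros minus poles, and $\operatorname{div}\gamma=0$ forces $\gamma$ to be constant.

Let $\alpha:X\to\mathbb{C}_\infty$ be nonconstant, with local degrees $e_\alpha(x)$ defined as above in a local coordinate. Local degrees multiply under composition. The \emph{branch values} of $\alpha$ are the finitely many points $\alpha(x)$ with $e_\alpha(x)>1$. Pullback is the additive map with $\alpha^*(s)=\sum_{\alpha(x)=s}e_\alpha(x)(x)$. It satisfies $\deg\alpha^*\Delta=\deg\alpha\cdot\deg\Delta$, and $\operatorname{div}(g\circ\alpha)=\alpha^*\operatorname{div}g$ for nonzero $g\in\mathbb{C}(x)$. For a divisor $\Delta=\sum n_s(s)$ of degree $0$ on $\mathbb{C}_\infty$ put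
\begin{equation}\label{eq:gL}
g_\Delta=\prod_{s\ne\infty}(x-s)^{n_s},\qquad L_\Delta=\frac{g_\Delta'}{g_\Delta}=\sum_{s\ne\infty}\frac{n_s}{x-s}.
\end{equation}
Then $\operatorname{div}g_\Delta=\Delta$, since the order of $g_\Delta$ at $\infty$ is $-\sum_{s\ne\infty}n_s=n_\infty$.

A Riemann surface is \emph{hyperbolic} if its universal cover is the unit disk. A holomorphic map from $\mathbb{C}$ to a hyperbolic surface lifts to the disk and is constant by Liouville's theorem. The sphere minus three points, a surface of genus $1$ minus one point, and compact surfaces of genus at least $2$ are hyperbolic.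

\section{Algebraic dependence from an auxiliary polynomial}\label{sec:aux}

A polynomial in $p$ and $q$ cannot have more zeros than its bidegree allows.

\begin{lemma}\label{lem:upper}
Let $p,q\in\mathcal{M}(\mathbb{C})$ be nonconstant, let $F\in\mathbb{C}[x,y]$ have degree at most $D$ in $x$ and at most $D'$ in $y$, and suppose $\varphi=F(p,q)\not\equiv0$. Then
\[
N(r,0,\varphi)\le D\,T(r,p)+D'\,T(r,q)+O(1).
\]
\end{lemma}

\begin{proof}
If $\varphi$ is constant, the left side is $0$. Otherwise it suffices, by the First Main Theorem, to bound $T(r,\varphi)$. Each monomial of $F$ has absolute value at most $\max(1,|x|)^D\max(1,|y|)^{D'}$, so $\log^+|F(x,y)|\le D\log^+|x|+D'\log^+|y|+O(1)$ and $m(r,\varphi)\le D\,m(r,p)+D'm(r,q)+O(1)$. At any point, the pole order of $p^aq^b$ with $a\le D$, $b\le D'$ is at most $D$ times the pole order of $p$ plus $D'$ times that of $q$. Hence $N(r,\infty,\varphi)\le D\,N(r,\infty,p)+D'N(r,\infty,q)$. Add the two bounds.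
\end{proof}

\subsection{Two small cases}
In both examples $p,q$ are transcendental, the shared sets lie in $\mathbb{C}$, and $S$ is their union.

\begin{example}[five points]\label{ex:five}
Let $p,q$ share $\{a_1\},\dots,\{a_5\}$, and suppose $\varphi=p-q\not\equiv0$. If $p(z)=a_i$ then $q(z)=a_i$, so $\varphi(z)=0$. Hence $N(r,0,\varphi)\ge\overline N(r,S,p)=\overline N(r,S,q)$. By the Second Main Theorem this quantity is at least $3T(r,p)-o(T(r,p))$ and at least $3T(r,q)-o(T(r,q))$. We do not know how $T(r,p)$ compares with $T(r,q)$, so we average the two bounds and get $(\frac32-o(1))(T(r,p)+T(r,q))$. Lemma~\ref{lem:upper} with $D=D'=1$ gives the upper bound $T(r,p)+T(r,q)+O(1)$. Since $\frac32>1$, this is a contradiction, and $p=q$.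
\end{example}

For larger sets, $p(z)\in S_i$ does not give $p(z)=q(z)$. It only places $(p(z),q(z))$ on the grid $S_i\times S_i$. So $x-y$ must be replaced by a polynomial that vanishes on all the grids, and we find one by counting dimensions.

\begin{example}[six pairs]\label{ex:six}
Let $p,q$ share six disjoint sets $S_i$ of two points each. The six grids have $24$ points in all, and polynomials of degree at most $4$ in each variable have $25$ coefficients. So some $F\ne0$ of this kind vanishes on all the grids. If $\varphi=F(p,q)\not\equiv0$, every point of $p^{-1}(S)$ is a zero of $\varphi$. Now $|S|-2=10$, so the averaged lower bound is $(5-o(1))(T(r,p)+T(r,q))$, against the upper bound $4(T(r,p)+T(r,q))+O(1)$. Hence $F(p,q)\equiv0$.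
\end{example}

Simple vanishing on the grids has two defects. First, it fails when the sizes $k_i=|S_i|$ are unbalanced. The comparison needs $D<\frac12(\sum k_i-2)$, which leaves fewer than $(\frac12\sum k_i)^2$ coefficients against $\sum k_i^2$ conditions. If $k_i=2^i$, then in every finite subfamily the largest set has at least half of the points, and the count fails. The remedy is to make $F$ vanish to order proportional to $1/k_i$ on $S_i\times S_i$, so that every set contributes equally. Second, it is wasteful. Vanishing to order $m$ multiplies the number of zeros, hence the admissible degree, by $m$ and the number of coefficients by about $m^2$, but the number of conditions only by $m(m+1)/2$. For four pairs and order $m$, the degree $D=3m-1$ is admissible, with $9m^2$ coefficients and $8m(m+1)$ conditions; $m=9$ works, as $729>720$.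

\subsection{The general criterion}

\begin{proposition}\label{prop:aux}
Let $p,q\in\mathcal{M}(\mathbb{C})$ be transcendental. Let $S_1,\dots,S_n\subset\mathbb{C}$ be pairwise disjoint nonempty finite sets, let $T_1,\dots,T_n\subset\mathbb{C}$ be likewise, and suppose $p^{-1}(S_i)=q^{-1}(T_i)$ for all $i$. Put $k_i=|S_i|$ and $l_i=|T_i|$. Let $w_1,\dots,w_n>0$ be real, $w=\max_iw_i$, and
\[
A=\sum_iw_ik_i-2w,\qquad B=\sum_iw_il_i-2w.
\]
If $A>0$, $B>0$ and $AB>2\sum_iw_i^2k_il_i$, then $p,q$ are algebraically dependent over $\mathbb{C}$.
\end{proposition}

\begin{proof}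
The three inequalities are strict and continuous in $(w_i)$, so we may take the $w_i$ rational. Let $M$ be a positive integer with all $m_i=Mw_i$ integers, to be chosen large, and let $D,D'\ge0$ be the integers with
\[
D<MA/2\le D+1,\qquad D'<MB/2\le D'+1.
\]

\emph{The polynomial.} Consider $F=\sum_{a\le D,\,b\le D'}c_{ab}x^ay^b$. We require that, for each $i$ and each $(s,t)\in S_i\times T_i$, the expansion of $F$ in powers of $x-s$ and $y-t$ has no terms of total degree less than $m_i$. These are
\[
\sum_ik_il_i\,\frac{m_i(m_i+1)}2=\frac{M^2}2\sum_iw_i^2k_il_i+O(M)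
\]
homogeneous linear equations in $(D+1)(D'+1)\ge M^2AB/4$ unknowns. Since $AB/4>\frac12\sum_iw_i^2k_il_i$, there are more unknowns than equations for large $M$. Fix such an $M$ and a nonzero solution $F$, and suppose $\varphi=F(p,q)\not\equiv0$.

\emph{Zeros of $\varphi$.} Let $p(z_0)=s\in S_i$. Then $q(z_0)=t\in T_i$. Both values are finite, the functions $p-s$ and $q-t$ vanish at $z_0$, and $\varphi$ is a sum of terms $c\,(p-s)^a(q-t)^b$ with $a+b\ge m_i$. So $\varphi$ vanishes at $z_0$ to order at least $m_i$. This bound ignores $e_p(z_0)$ and $e_q(z_0)$, about which IM sharing says nothing; that is why truncated counting functions appear. The sets $p^{-1}(S_i)$ are pairwise disjoint, so no zero is counted twice, and by \eqref{eq:share}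
\[
\Sigma(r):=\sum_im_i\overline N(r,S_i,p)=\sum_im_i\overline N(r,T_i,q)\le N(r,0,\varphi).
\]

\emph{Comparison.} Apply Lemma~\ref{lem:weighted} to $p$ and $\bigcup S_i$ with $\mu_s=m_i$ for $s\in S_i$ and $\mu=Mw$; the weights are well defined because the $S_i$ are disjoint. This gives $\Sigma(r)\ge MA\,T(r,p)-o(T(r,p))$. The same lemma for $q$ and $\bigcup T_i$ gives $\Sigma(r)\ge MB\,T(r,q)-o(T(r,q))$. Average the two bounds and compare with Lemma~\ref{lem:upper}:
\[
\Big(\frac{MA}2-D\Big)T(r,p)+\Big(\frac{MB}2-D'\Big)T(r,q)\le o(T(r,p))+o(T(r,q))+O(1)
\]
as $r\to\infty$ off an exceptional set. Both coefficients on the left are positive constants and both characteristics tend to infinity, so this is false for large $r$. Therefore $F(p,q)\equiv0$.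
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}, (i)--(iii)]
The union of the shared sets $S_i$ has at least three points and is shared, so by Lemma~\ref{lem:type} we may assume that $p,q$ are transcendental. Let $\mu$ be a M\"obius transformation that sends a point outside $\bigcup S_i$ to $\infty$. Then $\mu\circ p$ and $\mu\circ q$ are transcendental, share the sets $\mu(S_i)\subset\mathbb{C}$, and generate the same field as $p,q$. So we may assume $S_i\subset\mathbb{C}$.

Apply Proposition~\ref{prop:aux} to some of the sets, with $T_i=S_i$ and $w_i=t_i/k_i$, where $t_i>0$. Then $A=B=\sigma:=\sum t_i-2\max(t_i/k_i)$, and the condition reads $\sigma>0$ and $\sigma^2>2\sum t_i^2$. The sizes enter only through the term $\max(t_i/k_i)$, which is largest for singletons.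

(i) Take six sets and all $t_i=1$. Then $\sigma\ge6-2=4$ and $16>12$.

(iii) Take four sets and all $t_i=1$. Since $k_i\ge2$, we have $\sigma\ge4-1=3$ and $9>8$.

(ii) Take any five of the sets, and let $a\le3$ be the number of singletons among them. Let $t_i=\frac12$ for singletons and $t_i=1$ otherwise, so that $t_i/k_i\le\frac12$ for all $i$. Then $\sigma\ge\frac a2+(5-a)-1=4-\frac a2>0$ and $2\sum t_i^2=\frac a2+2(5-a)=10-\frac{3a}2$. The difference
\[
\Big(4-\frac a2\Big)^2-\Big(10-\frac{3a}2\Big)=6-\frac{5a}2+\frac{a^2}4
\]
equals $6,\ \frac{15}4,\ 2,\ \frac34$ for $a=0,1,2,3$, so it is positive. (For $a=4$ it equals $0$.)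
\end{proof}

\subsection{Three sets do not suffice}
The following example proves the last sentences of Theorems~\ref{thm:finite} and~\ref{thm:cm}. To share $0,1,\infty$ CM it is enough that $q/p$ and $(q-1)/(p-1)$ be entire without zeros. These are two linear equations for $p$ and $q$, so the two zero-free factors can be chosen independently.

\begin{example}\label{ex:three}
Let $u=e^z$, $v=e^{z^2}$ and
\[
p=\frac{u-1}{v-1},\qquad q=\frac{u^{-1}-1}{v^{-1}-1}=\frac vu\,p.
\]
Then $p-1=\dfrac{u-v}{v-1}$ and
\[
q-1=\frac{u^{-1}-v^{-1}}{v^{-1}-1}=\frac{u-v}{u(v-1)}=\frac{p-1}u.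
\]
The functions $v/u$ and $1/u$ are entire without zeros. So $p$ and $q$ have the same zeros and poles with the same orders, and $p-1$ and $q-1$ have the same zeros with the same orders: the sets $\{0\},\{1\},\{\infty\}$ are shared CM. Since $u\not\equiv v$ we have $q\not\equiv1$, and $u=(p-1)/(q-1)$, $v=uq/p$. Hence $\mathbb{C}(p,q)=\mathbb{C}(u,v)$.

This field has transcendence degree $2$. Suppose $\sum c_{ab}u^av^b\equiv0$ is a finite sum with not all $c_{ab}=0$. Among the pairs with $c_{ab}\ne0$ choose $(a_0,b_0)$ with $b_0$ largest and then $a_0$ largest. For every other such pair, $(a-a_0)z+(b-b_0)z^2\to-\infty$ as $z\to+\infty$ on the real line. Dividing by $u^{a_0}v^{b_0}$ and letting $z\to+\infty$ gives $c_{a_0b_0}=0$, a contradiction. So $p,q$ are algebraically independent, and no nonconstant $g$ satisfies $g\circ p=g\circ q$.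
\end{example}

\section{Factoring through a compact Riemann surface}\label{sec:curve}

Dependence confines the curve $(p,q)$ to an algebraic curve, but most curves are not components of a curve $g(x)=g(y)$, so the shared sets must be used again. On $\mathbb{C}$, two functions with the same zeros and poles differ by an arbitrary zero-free entire factor, as in Example~\ref{ex:three}. On a compact surface that factor is a constant. We therefore move the problem to the smooth model of the curve.

\begin{lemma}\label{lem:factor}
Let $p,q\in\mathcal{M}(\mathbb{C})$ be nonconstant and algebraically dependent over $\mathbb{C}$. Then there are a compact connected Riemann surface $X$, nonconstant meromorphic functions $\alpha,\beta:X\to\mathbb{C}_\infty$ and a nonconstant holomorphic map $h:\mathbb{C}\to X$ with $p=\alpha\circ h$ and $q=\beta\circ h$. The set $E=X\setminus h(\mathbb{C})$ has at most two points, and $E=\emptyset$ if $X$ has positive genus.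
\end{lemma}

\begin{proof}
The subfield $K=\mathbb{C}(p,q)$ of $\mathcal{M}(\mathbb{C})$ is finitely generated, and its transcendence degree is $1$: at least $1$ because $p$ takes infinitely many values, at most $1$ by dependence. Such a field is the function field of a smooth irreducible projective curve $X\subseteq\mathbb{P}^N$, which is a compact connected Riemann surface. The elements of $\mathbb{C}(X)$ are the quotients $G/H$ of homogeneous polynomials of equal degree in the coordinates $x_0,\dots,x_N$ with $H\not\equiv0$ on $X$. Fix a $\mathbb{C}$-isomorphism $\iota:\mathbb{C}(X)\to K$, number the coordinates so that $x_0\not\equiv0$ on $X$, and put $f_j=\iota(x_j/x_0)\in\mathcal{M}(\mathbb{C})$, so $f_0=1$.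

Define $h=(f_0:\dots:f_N)$ away from the poles of the $f_j$. Near a pole $z_0$, multiply all $f_j$ by $(z-z_0)^k$, where $k$ is the largest pole order; the new coordinates are holomorphic and do not all vanish at $z_0$. So $h:\mathbb{C}\to\mathbb{P}^N$ is holomorphic. For $H$ homogeneous of degree $d$,
\[
H(f_0,\dots,f_N)=\iota(H/x_0^d).
\]
If $H$ vanishes on $X$, the right side is $0$. Hence $h$ maps the complement of the poles into $X$, and then $h(\mathbb{C})\subseteq X$ because $X$ is closed. If $\gamma=G/H\in\mathbb{C}(X)$, then $H(f_0,\dots,f_N)\not\equiv0$ because $\iota$ is injective, and $\gamma\circ h=G(f_0,\dots,f_N)/H(f_0,\dots,f_N)=\iota(\gamma)$ off a discrete set, hence everywhere. Take $\alpha=\iota^{-1}(p)$ and $\beta=\iota^{-1}(q)$. Then $p=\alpha\circ h$ and $q=\beta\circ h$, and $\alpha,\beta,h$ are nonconstant because $p,q$ are.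

A nonconstant $h$ cannot map into a hyperbolic surface. So the genus of $X$ is at most $1$, no point is omitted in genus $1$, and at most two points are omitted in genus $0$.
\end{proof}

For rational $p,q$ one can take $X=\mathbb{C}_\infty$, $h$ the inclusion and $E=\{\infty\}$. In Example~\ref{ex:first}(b) one can take $X=\mathbb{C}_\infty$, $h=e^{iz}$, $\alpha=\frac12(t+t^{-1})$, $\beta(t)=\alpha(e^{2\pi i/3}t)$ and $E=\{0,\infty\}$.

Sharing by $p,q$ passes to $\alpha,\beta$ with two losses. It says nothing at the points of $E$: the functions $e^z$ and $e^{-z}$ share $\{0\}$, but with $h=e^z$, $\alpha=t$, $\beta=1/t$ we have $\alpha^{-1}(0)\ne\beta^{-1}(0)$. And IM sharing says nothing about ramification: $z$ and $z^2$ share $\{0\}$, but with $\alpha=t$, $\beta=t^2$ the pullbacks are $(0)$ and $2(0)$. The next lemma shows that nothing else is lost.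

\begin{lemma}\label{lem:transfer}
Let $p,q,X,\alpha,\beta,h,E$ be as in Lemma~\ref{lem:factor}, and let $S,T\subset\mathbb{C}_\infty$ be finite with $p^{-1}(S)=q^{-1}(T)$.
\begin{itemize}
\item[(a)] If $S$ contains no point of $\alpha(E)$ and no branch value of $\alpha$, and $T$ contains no point of $\beta(E)$ and no branch value of $\beta$, then $\alpha^*[S]=\beta^*[T]$.
\item[(b)] If $S=T$ is shared CM, then $\alpha^*[S]-\beta^*[S]$ is supported on $E$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $x\in X\setminus E$, say $x=h(z)$. Then $\alpha(x)=p(z)$ and $\beta(x)=q(z)$, so $\alpha(x)\in S$ if and only if $\beta(x)\in T$. Thus $\alpha^{-1}(S)$ and $\beta^{-1}(T)$ agree outside $E$.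

(a) Neither set meets $E$, so they are equal. All coefficients of $\alpha^*[S]$ and $\beta^*[T]$ on this set equal $1$, because no branch values occur.

(b) If $x=h(z)$ lies in neither preimage, both coefficients at $x$ are $0$. Otherwise it lies in both, $z\in p^{-1}(S)$, and $e_\alpha(x)e_h(z)=e_p(z)=e_q(z)=e_\beta(x)e_h(z)$. So the coefficients $e_\alpha(x)$ and $e_\beta(x)$ agree.
\end{proof}

\section{A quotient of logarithmic derivatives}\label{sec:log}

An equality $\alpha^*\Delta=\beta^*\Delta$ with $\deg\Delta=0$ gives $g_\Delta\circ p=c\cdot g_\Delta\circ q$ with an unknown constant $c\ne0$. One such relation is not enough: in Example~\ref{ex:first}(c), $\Delta=(0)-(\infty)$ gives $p=\frac12q$, and no $g$ exists. Two relations are enough. Take the smallest case, $\Delta_1=(0)-(\infty)$ and $\Delta_2=(1)-(\infty)$, so that $p=c_1q$ and $p-1=c_2(q-1)$. Logarithmic differentiation removes the constants and introduces $p'$ and $q'$: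
\[
\frac{p'}p=\frac{q'}q,\qquad\frac{p'}{p-1}=\frac{q'}{q-1}.
\]
Dividing the first equation by the second removes $p'$ and $q'$ and leaves $(p-1)/p=(q-1)/q$. This is $g\circ p=g\circ q$ with $g=(x-1)/x$, and here it means $p=q$. In this case one could also eliminate $p$ and compare coefficients, but it is the division that generalizes.

\begin{proposition}\label{prop:log}
Let $p,q,X,\alpha,\beta,h$ be as in Lemma~\ref{lem:factor}. Let $\Delta_1,\Delta_2$ be $\mathbb{Z}$-linearly independent divisors of degree $0$ on $\mathbb{C}_\infty$, and let $\Gamma_1,\Gamma_2$ be divisors on $\mathbb{C}_\infty$ with $\alpha^*\Delta_j=\beta^*\Gamma_j$ for $j=1,2$. Then $\deg\Gamma_j=0$, the rational functions $R=L_{\Delta_1}/L_{\Delta_2}$ and $Q=L_{\Gamma_1}/L_{\Gamma_2}$ are defined and nonconstant, and $R\circ p=Q\circ q$. If $\Gamma_j=\Delta_j$ for $j=1,2$, then $Q=R$.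
\end{proposition}

\begin{proof}
We have $\deg\beta\cdot\deg\Gamma_j=\deg\alpha\cdot\deg\Delta_j=0$, so $\deg\Gamma_j=0$ and \eqref{eq:gL} applies. The functions $g_{\Delta_j}\circ\alpha$ and $g_{\Gamma_j}\circ\beta$ have the same divisor $\alpha^*\Delta_j=\beta^*\Gamma_j$ on the compact surface $X$, so their quotient is a constant $c_j\ne0$. Composing with $h$ gives $g_{\Delta_j}\circ p=c_j\cdot g_{\Gamma_j}\circ q$, and the logarithmic derivative of this identity is
\begin{equation}\label{eq:logder}
(L_{\Delta_j}\circ p)\,p'=(L_{\Gamma_j}\circ q)\,q'\qquad(j=1,2).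
\end{equation}
Write $\Delta_j=\sum n_{j,s}(s)$. Since $\Delta_2\ne0$ has degree $0$, there is $s_0\in\mathbb{C}$ with $n_{2,s_0}\ne0$, so $L_{\Delta_2}\ne0$. As $p$ is nonconstant, the left side of \eqref{eq:logder} for $j=2$ is not identically zero. Hence neither is the right side, and $L_{\Gamma_2}\ne0$. Dividing the two equations \eqref{eq:logder} gives $R\circ p=Q\circ q$.

Suppose $R$ is a constant $c$. Comparing residues in $L_{\Delta_1}=cL_{\Delta_2}$ gives $n_{1,s}=c\,n_{2,s}$ for all $s\in\mathbb{C}$, and then for $s=\infty$ because both degrees are $0$. At $s_0$ we see that $c$ is rational, so $\Delta_1=c\Delta_2$ contradicts independence. Thus $R$ is nonconstant, so $R\circ p=Q\circ q$ is nonconstant, and so is $Q$.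
\end{proof}

With infinitely many disjoint sets available, we discard those to which Lemma~\ref{lem:transfer}(a) does not apply. Three remaining sets give two independent divisors of degree $0$.

\begin{proposition}\label{prop:dependent}
Let $p,q\in\mathcal{M}(\mathbb{C})$ be nonconstant and algebraically dependent. Let $S_1,S_2,\dots$ be pairwise disjoint nonempty finite subsets of $\mathbb{C}_\infty$, let $T_1,T_2,\dots$ be likewise, and suppose $p^{-1}(S_i)=q^{-1}(T_i)$ for all $i\ge1$. Then $R\circ p=Q\circ q$ for some $R,Q\in\mathbb{C}(x)\setminus\mathbb{C}$. If $T_i=S_i$ for all $i$, one can take $Q=R$.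
\end{proposition}

\begin{proof}
Take $X,\alpha,\beta,h,E$ from Lemma~\ref{lem:factor}. The points of $\alpha(E)$ and the branch values of $\alpha$ form a finite set, which meets only finitely many of the disjoint sets $S_i$; the same holds for $\beta$ and the $T_i$. After relabeling, Lemma~\ref{lem:transfer}(a) applies to $i=1,2,3$ and gives $\alpha^*[S_i]=\beta^*[T_i]$. With $k_i=|S_i|$ put
\[
\Delta_j=k_3[S_j]-k_j[S_3],\qquad\Gamma_j=k_3[T_j]-k_j[T_3]\qquad(j=1,2).
\]
Then $\deg\Delta_j=0$ and $\alpha^*\Delta_j=\beta^*\Gamma_j$. The divisor $n_1\Delta_1+n_2\Delta_2$ has coefficient $n_jk_3$ at the points of $S_j$ for $j=1,2$, so $\Delta_1,\Delta_2$ are independent. Apply Proposition~\ref{prop:log}.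
\end{proof}

\begin{remark}
If $S_1,S_2,S_3\subset\mathbb{C}$ and $P_i$ is a polynomial with simple roots exactly at the points of $S_i$, then
\[
R=\frac{k_3P_1'/P_1-k_1P_3'/P_3}{k_3P_2'/P_2-k_2P_3'/P_3}.
\]
In Example~\ref{ex:first}(b) take $P_i=g-c_i$ with $g=4x^3-3x$ and distinct $c_i\in\mathbb{C}\setminus\{1,-1\}$. The numerator is $3g'(c_1-c_3)/((g-c_1)(g-c_3))$ and the denominator has the same form, so $R=\frac{(c_1-c_3)(g-c_2)}{(c_2-c_3)(g-c_1)}$. The construction recovers $g$ up to a M\"obius transformation.
\end{remark}

\section{Infinitely many sets}\label{sec:infinite}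

The sets in Theorems~\ref{thm:main} and~\ref{thm:different} may overlap, while Propositions~\ref{prop:aux} and~\ref{prop:dependent} need disjoint ones. Taking preimages commutes with intersection and difference, and this allows us to cut the given sets into disjoint pieces.

\begin{lemma}\label{lem:atoms}
Let $\mathcal{F}$ be an infinite family of sets, closed under intersection and difference, such that each member contains only finitely many members. Then $\mathcal{F}$ has infinitely many pairwise disjoint nonempty members.
\end{lemma}

\begin{proof}
Call a member an \emph{atom} if it is minimal among nonempty members. Every nonempty member contains an atom, since it contains only finitely many members. If atoms $U,V$ meet, then $U\cap V$ is a nonempty member, so $U=U\cap V=V$; distinct atoms are disjoint. Let $W$ be a member and $U_1,\dots,U_r$ the atoms contained in $W$. The member $W\setminus U_1\setminus\dots\setminus U_r$ contains no atom, since such an atom would be some $U_j$, from which it is disjoint. So it is empty, and $W$ is a union of atoms. Finitely many atoms would give finitely many members; hence there are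 infinitely many atoms.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal{F}$ be the infinite family of finite sets shared by $p,q$. It is closed under intersection and difference, and a finite set has finitely many subsets. By Lemma~\ref{lem:atoms}, $p,q$ share pairwise disjoint nonempty finite sets $S_1,S_2,\dots$. By Theorem~\ref{thm:finite}(i), $p,q$ are algebraically dependent. Proposition~\ref{prop:dependent} with $T_i=S_i$ gives $R\circ p=R\circ q$ with $R$ nonconstant; take $g=R$.
\end{proof}

For different sets there is one new difficulty. The weights $w_i=(k_il_i)^{-1/2}$ in Proposition~\ref{prop:aux} make each pair of sets contribute $1$ to $\sum w_i^2k_il_i$, but the contributions to $A$ and $B$ are $(k_i/l_i)^{1/2}$ and $(l_i/k_i)^{1/2}$. We show that these ratios stay bounded.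

\begin{proof}[Proof of Theorem~\ref{thm:different}]
(b)$\Rightarrow$(a). The nonconstant function $f\circ p=g\circ q$ takes infinitely many values $c$. For each of them, $p^{-1}(f^{-1}(c))=(f\circ p)^{-1}(c)=q^{-1}(g^{-1}(c))$, and these sets are nonempty and pairwise disjoint, hence distinct.

(a)$\Rightarrow$(b). \emph{Disjoint sets.} Let $\mathcal{W}$ be the family of sets $W\subseteq\mathbb{C}$ of the form $W=p^{-1}(S)=q^{-1}(T)$ with $S,T$ finite. It is infinite by (a) and closed under intersection and difference. If $W=p^{-1}(S)$, then $p(W)\subseteq S$ is finite and $W\subseteq p^{-1}(p(W))\subseteq p^{-1}(S)=W$. So $W=p^{-1}(p(W))$, and in the same way $W=q^{-1}(q(W))$ with $q(W)$ finite. A member $W'\subseteq W$ is determined by the subset $p(W')$ of $p(W)$, so $W$ contains only finitely many members. Lemma~\ref{lem:atoms} gives pairwise disjoint nonempty members $W_1,W_2,\dots$.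

Redefine $S_i=p(W_i)$ and $T_i=q(W_i)$. These sets are nonempty and finite, with $p^{-1}(S_i)=q^{-1}(T_i)=W_i$. If $s\in S_i\cap S_j$, then $s=p(z)$ with $z\in W_i$, and $z\in p^{-1}(S_j)=W_j$, so $i=j$. Thus the $S_i$ are pairwise disjoint, and by symmetry so are the $T_i$. Discarding at most two indices, we may assume $S_i,T_i\subset\mathbb{C}$. Put $k_i=|S_i|$, $l_i=|T_i|$. By Proposition~\ref{prop:dependent} it remains to prove that $p,q$ are algebraically dependent.

\emph{Comparable sizes.} Let $S=S_1\cup S_2\cup S_3$ and $T=T_1\cup T_2\cup T_3$. Then $p^{-1}(S)=q^{-1}(T)$ and $|S|,|T|\ge3$, so by Lemma~\ref{lem:type} we may assume that $p,q$ are transcendental. For finite $S',T'\subset\mathbb{C}$ with $p^{-1}(S')=q^{-1}(T')$, the Second Main Theorem, \eqref{eq:share} and the First Main Theorem give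
\begin{equation}\label{eq:compare}
(|S'|-2)\,T(r,p)\le\overline N(r,T',q)+o(T(r,p))\le|T'|\,T(r,q)+o(T(r,p))
\end{equation}
off an exceptional set, and the same holds with the roles of $p,S'$ and $q,T'$ exchanged. Let $c=\max(|S|,|T|)+1$. For $S'=S$, $T'=T$ we have $|S|-2\ge1$ and $|T|-2\ge1$, so
\[
T(r,p)\le c\,T(r,q),\qquad T(r,q)\le c\,T(r,p)
\]
for large $r$ off an exceptional set. Now take $S'=S_i$, $T'=T_i$ in \eqref{eq:compare}, insert the second inequality, divide by $T(r,p)$ and let $r\to\infty$ off the union of the exceptional sets. This gives $k_i-2\le cl_i$, so $k_i\le Cl_i$ with $C=c+2$, because $l_i\ge1$. By symmetry $l_i\le Ck_i$. The constant $C$ does not depend on $i$.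

\emph{Dependence.} Apply Proposition~\ref{prop:aux} to $i=1,\dots,n$ with $w_i=(k_il_i)^{-1/2}\le1$. Then $w_ik_i$ and $w_il_i$ are at least $C^{-1/2}$, so $A,B\ge nC^{-1/2}-2$, while $2\sum w_i^2k_il_i=2n$. For large $n$ we have $nC^{-1/2}-2>\sqrt{2n}$, so $A,B>0$ and $AB>2n$. Hence $p,q$ are algebraically dependent.
\end{proof}

\section{Finitely many sets shared with multiplicities}\label{sec:cm}

With finitely many sets we cannot discard the bad ones as in Proposition~\ref{prop:dependent}. CM sharing removes the problem of ramification. The omitted points remain, but there are at most two of them, and they impose at most one linear condition on a divisor of degree $0$. So one extra set compensates for them.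

One configuration is not covered by Theorem~\ref{thm:finite}: five sets of which at least four are singletons. For it we use \emph{Nevanlinna's four-value theorem}: two nonconstant meromorphic functions on $\mathbb{C}$ that share four distinct values CM are M\"obius transformations of each other.

\begin{proof}[Proof of Theorem~\ref{thm:cm}]
Let $S_1,\dots,S_n$ be the given sets, with $n=5$ or $n=4$.

\emph{Dependence.} If $n=4$, no set is a singleton and Theorem~\ref{thm:finite}(iii) applies. If $n=5$ and at most three sets are singletons, Theorem~\ref{thm:finite}(ii) applies. If at least four sets are singletons, the four-value theorem gives $q=(ap+b)/(cp+d)$ with $ad-bc\ne0$, so the nonzero polynomial $y(cx+d)-(ax+b)$ vanishes at $(p,q)$.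

\emph{Construction of $g$.} Take $X,\alpha,\beta,h,E$ from Lemma~\ref{lem:factor}. The divisors $[S_1],\dots,[S_n]$ have disjoint nonempty supports, so they generate a group isomorphic to $\mathbb{Z}^n$. Let $\mathcal{G}$ be its subgroup of divisors of degree $0$; it has rank $n-1$. For $\Delta\in\mathcal{G}$ the divisor $\alpha^*\Delta-\beta^*\Delta$ has degree $0$, and it is supported on $E$ by Lemma~\ref{lem:transfer}(b). Since $|E|\le2$, the divisors of degree $0$ supported on $E$ form a group of rank at most $1$. Hence the homomorphism $\Delta\mapsto\alpha^*\Delta-\beta^*\Delta$ on $\mathcal{G}$ has kernel of rank at least $n-2\ge2$. Choose $\mathbb{Z}$-independent $\Delta_1,\Delta_2$ in the kernel. Proposition~\ref{prop:log} with $\Gamma_j=\Delta_j$ gives a nonconstant $R$ with $R\circ p=R\circ q$; take $g=R$.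

Example~\ref{ex:three} shows that three sets do not suffice.
\end{proof}

\begin{thebibliography}{9}

\bibitem{hayman}
Hayman, \emph{Meromorphic Functions}.

\bibitem{preimages}
\emph{Meromorphic Functions With The Same Preimages At Several Finite Sets},
\texttt{https://math.mit.edu/\allowbreak research/\allowbreak highschool/\allowbreak primes/\allowbreak materials/\allowbreak 2020/\allowbreak Suzuki-Zieve.pdf}

\end{thebibliography}
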